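# The top of Pride's largeness order: torsion groups as generic limits of large groups

## 1. A space of quotients of $F(a,b)$ in which large groups are dense

Throughout, f.g. means finitely generated, f.i. means finite index, $F=F(a,b)$ is the free group on two letters, and $\langle\langle\cdot\rangle\rangle_\Gamma$ denotes normal closure in $\Gamma$.

**Definition (large).** A f.g. group $\Gamma$ is *large* if some f.i. subgroup of $\Gamma$ surjects onto a nonabelian free group.

For instance, $F\times E$ with $E$ finite is large. So is $\mathbb Z/2*\mathbb Z=F/\langle\langle a^2\rangle\rangle$: the kernel $W$ of $F\to\mathbb Z/2$, $a\mapsto 1$, $b\mapsto 0$, is free on $a^2,\ b,\ aba^{-1}$, and $\langle\langle a^2\rangle\rangle_F$ is the normal closure in $W$ of the single element $a^2$ (the coset representatives $1,a$ both commute with $a^2$). So $W/\langle\langle a^2\rangle\rangle_F$ is free of rank $2$ and has index $2$. On the other side, a solvable group is not large, and neither is a torsion group, because these properties pass to subgroups and quotients and a nonabelian free group has neither.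

**Definition (the space $Y$).** A group is *residually finite* if its f.i. subgroups intersect in $1$. Let $\mathrm{FI}$ be the set of f.i. normal subgroups of $F$; it is countable. Let $Y$ be the set of all $N\trianglelefteq F$ with $F/N$ residually finite, that is, with $N=\bigcap\{M\in\mathrm{FI}: N\subseteq M\}$. Give $Y$ the topology with basis
$$O(A,M)=\{N\in Y: A\subseteq N\subseteq M\},\qquad A\subset F\text{ finite},\ M\in\mathrm{FI}. \tag{1}$$

This is a basis, because $O(\emptyset,F)=Y$ and $O(A,M)\cap O(A',M')=O(A\cup A',M\cap M')$. A basic open set fixes finitely many relations that must hold and one finite quotient that must survive.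

An example shows what convergence means. Let $N_k$ be the kernel of $F\to(\mathbb Z/k!)^2$. Then $N_k\to[F,F]$ in $Y$. Indeed, let $A\subseteq[F,F]\subseteq M$ with $M$ of index $d$. Then $A\subseteq N_k$ always, and $M/[F,F]$ contains $d\,\mathbb Z^2$, hence contains $k!\,\mathbb Z^2$ once $k\ge d$, so $N_k\subseteq M$. If instead $N'_p$ is the kernel of $F\to(\mathbb Z/p)^2$ for odd primes $p\to\infty$, then each $g\in F$ is eventually in $N'_p$ exactly if $g\in[F,F]$, and yet $N'_p\not\to[F,F]$ in $Y$: with $M$ the kernel of $F\to(\mathbb Z/2)^2$ we have $[F,F]\in O(\emptyset,M)$ but $N'_p\not\subseteq M$. The topology is finer than pointwise convergence on $F$, and the gain is that "$N\subseteq M$" is an open condition.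

The space $Y$ itself is of no use to us. Each $M\in\mathrm{FI}$ is f.g., so $\{M\}=O(A,M)$ with $A$ a finite generating set of $M$, and $M$ is an isolated point of $Y$. Moreover every nonempty $O(A,M)$ contains $M$. So $\mathrm{FI}$ is open and dense in $Y$: the generic point of $Y$ is a finite group. We cut down to a part of $Y$ where something happens.

**Definition (the space $X$).** Let $\mathcal L=\{N\in Y: F/N\text{ is large}\}$ and let $X$ be the closure of $\mathcal L$ in $Y$.

By definition every nonempty open subset of $X$ meets $\mathcal L$. The points $1$ and $\langle\langle a^2\rangle\rangle_F$ lie in $\mathcal L$ (a group with a f.i. free subgroup is residually finite). No point of $\mathrm{FI}$ lies in $X$, since such a point is isolated in $Y$ and not in $\mathcal L$. Nor does $[F,F]$: its neighborhood $O(\{[a,b]\},F)$ contains only $N$ with $F/N$ abelian.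

The proof consists of two statements about $X$, which will turn out to be a Polish space.

* The generic point $N\in X$ has $F/N$ torsion (Lemma 3), although $\mathcal L$ is dense in $X$.
* If $G$ is f.g. and not large, then for the generic point $N\in X$ the group $G$ is not "larger than" $F/N$, in the sense of the next section (Proposition 4).

## 2. Pride's preorder, its top class, and the theorem

**Definition (larger).** For groups $G_1,G_2$ write $G_1\succeq_p G_2$, or $G_2\preceq_p G_1$, if there are subgroups $H_1\le G_1$ and $N_2\trianglelefteq H_2\le G_2$ with $[G_1:H_1],[G_2:H_2]<\infty$ and $N_2$ finite, and a surjective homomorphism $f:H_1\to H_2/N_2$. Write $G_1\approx_pG_2$ if both $G_1\succeq_pG_2$ and $G_2\succeq_pG_1$, and $[G]$ for the $\approx_p$-class of $G$. We restrict to f.g. groups throughout.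

So one group is larger than another if it surjects onto it, up to f.i. subgroups on both sides and finite normal subgroups below. In particular a quotient $\Delta$ of $\Gamma$ satisfies $\Delta\preceq_p\Gamma$.

**Transitivity.** Since we use it, here is the check. Let $f:H_1\twoheadrightarrow H_2/N_2$ witness $G_1\succeq_pG_2$ and $g:K_2\twoheadrightarrow K_3/N_3$ witness $G_2\succeq_pG_3$, with $H_2,K_2\le G_2$. Put $J=H_2\cap K_2$, of finite index in $G_2$. Then $g(J)=K_3'/N_3$ with $K_3'$ of finite index in $G_3$. The group $J\cap N_2$ is finite and normal in $J$, so $g(J\cap N_2)=N_3'/N_3$ with $N_3'$ finite and normal in $K_3'$. Hence $g$ induces a surjection $J/(J\cap N_2)\to K_3'/N_3'$. Now $J/(J\cap N_2)\cong JN_2/N_2$ has finite index in $H_2/N_2$, so its preimage under $f$ has finite index in $G_1$, and this preimage surjects onto $K_3'/N_3'$. Thus $\preceq_p$ is a preorder and induces a partial order on classes.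

Some examples.

* A group is equivalent to each of its f.i. subgroups and to each of its quotients by a finite normal subgroup. So $[1]$ consists of the finite groups, and it is the least class.
* $\mathbb Z^d\prec_p\mathbb Z^{d+1}$ strictly: f.i. subgroups of $\mathbb Z^{d+1}$ are copies of $\mathbb Z^{d+1}$ with no nontrivial finite subgroup, and no quotient of a subgroup of $\mathbb Z^d$ is $\mathbb Z^{d+1}$.
* Let $G$ be f.g., infinite and simple. Then $[G]$ is an immediate successor of $[1]$. Indeed $G$ has no proper f.i. subgroup, since its normal core would be a proper normal f.i. subgroup, hence $1$, and $G$ would be finite. So if $K\preceq_pG$, there is a surjection $G\to H_2/N_2$ with $H_2\le K$ of finite index, and by simplicity $H_2/N_2$ is $1$ or a copy of $G$; accordingly $K\approx_p1$ or $K\approx_pG$. And $G\not\approx_p1$, as $G$ is infinite.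

The greatest class is $[\mathbb F]$, where $\mathbb F$ is any f.g. nonabelian free group. Recall that an index-$j$ subgroup of the free group $F_r$ is free of rank $j(r-1)+1$. For $r\ge2$ there are subgroups of every index $j$, and for large $j$ the rank exceeds any given number. So any f.g. group is a quotient of a f.i. subgroup of $\mathbb F$.

At the bottom of the order there can be a next step, as simple groups show. The question, taken from "On the Concept of 'Largeness' in Group Theory", is about the top. A class $[G]$ is an *immediate predecessor* of $[\mathbb F]$ if $[G]\prec_p[\mathbb F]$ strictly and no f.g. $K$ satisfies $[G]\prec_p[K]\prec_p[\mathbb F]$ with both relations strict. Does $[\mathbb F]$ have an immediate predecessor? The answer is no.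

**Theorem 1.** For every f.g. non-large group $G$ there is a $2$-generated, residually finite, torsion group $L$ with $L\not\preceq_pG$. Moreover $G\times L$ is not large and $[G]\prec_p[G\times L]\prec_p[\mathbb F]$, both strict. Hence $[\mathbb F]$ has no immediate predecessor.

**Theorem 2.** Let $\mathcal G$ be a countable set of f.g. non-large groups. There is a set $\mathcal C$ of $2^{\aleph_0}$ $2$-generated residually finite torsion groups such that for all $G\in\mathcal G$, all $m\ge0$ and all distinct $L_0,\dots,L_m\in\mathcal C$,
$$L_0\not\preceq_p G\times L_1\times\cdots\times L_m. \tag{2}$$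
Consequently, for each $G\in\mathcal G$, the map $E\mapsto[G\times\prod_{L\in E}L]$ is an order embedding of the poset of finite subsets of a set of size $2^{\aleph_0}$ into $\{c:[G]\preceq_pc\prec_p[\mathbb F]\}$, with $\emptyset\mapsto[G]$. In particular there are antichains of size $2^{\aleph_0}$ strictly between $[G]$ and $[\mathbb F]$. The set of non-large classes is directed, has no maximal element and has no countable cofinal subset. $[\mathbb F]$ is the only upper bound of the set of classes of $2$-generated residually finite torsion groups.

## 3. Multiplying by $\mathbb Z$, counting quotients, and where both stop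

We shall see in Lemma 1 that $[G]\prec_p[\mathbb F]$ means exactly that $G$ is not large, and that a product of two non-large groups is not large. So, given a non-large $G$, the natural way to climb is to multiply by a non-large $L$. This is a strict step as soon as $L\not\preceq_pG$:
$$L\not\preceq_pG\ \Longrightarrow\ [G]\prec_p[G\times L], \tag{3}$$
because $G\preceq_pG\times L$ by projection, and $G\times L\preceq_pG$ would give $L\preceq_pG\times L\preceq_pG$. Everything is reduced to finding a non-large $L\not\preceq_pG$.

For $G=1$ take $L=\mathbb Z$. For $G=\mathbb Z^d$ the product with $\mathbb Z$ is again a strict step, by the second example above. So one tries $L=\mathbb Z$ in general, and this fails already for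
$$G=\mathbb Z\wr\mathbb Z=\mathbb Z[t,t^{-1}]\rtimes\langle t\rangle .$$
Its index-$2$ subgroup $H=\mathbb Z[t^{\pm1}]\rtimes\langle s\rangle$, $s=t^2$, has base $\mathbb Z[s^{\pm1}]\oplus t\,\mathbb Z[s^{\pm1}]$. The subgroup $t(s-1)\mathbb Z[s^{\pm1}]$ of the abelian base is $s$-invariant, hence normal in $H$, and the quotient is $(\mathbb Z[s^{\pm1}]\oplus\mathbb Z)\rtimes\langle s\rangle$ with $s$ acting trivially on the summand $\mathbb Z$. So $H$ surjects onto $(\mathbb Z\wr\mathbb Z)\times\mathbb Z$, and $G\times\mathbb Z\approx_pG$: no progress.

For this $G$, and for any solvable $G$, an infinite f.g. torsion group $L$ works. If $H_1\le G$ surjects onto $H_2/N_2$ with $H_2\le L$ of finite index, then $H_2/N_2$ is f.g., solvable and torsion, hence finite, and so $L$ is finite. Torsion groups are never large, so they are good candidates. But $G$ may itself be a large collection of torsion groups multiplied together, and then we need a torsion group not below a torsion group.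

The next thought is to count. If there are $2^{\aleph_0}$ candidates $L$, and $G$ has only countably many f.i. subgroups $H$ (a f.g. group has finitely many subgroups of each finite index), can $G$ dominate them all? The count stops at the number of quotients of $H$. A single non-large group can have $2^{\aleph_0}$ pairwise non-isomorphic quotients. Take the group of matrices
$$\begin{pmatrix}1&f&h\\0&t^n&g\\0&0&1\end{pmatrix},\qquad f,g,h\in\mathbb Z[t^{\pm1}],\ n\in\mathbb Z .$$
It is solvable. It is generated by $\mathrm{diag}(1,t,1)$ and the elementary matrices $E_{12}(1),E_{23}(1)$: conjugating by powers of the diagonal matrix gives all $E_{12}(\pm t^i)$ and $E_{23}(\pm t^i)$, and $[E_{12}(t^i),E_{23}(1)]=E_{13}(t^i)$. The elements $E_{13}(h)$ are central, so for every $J\subseteq\mathbb Z$ the subgroup generated by $\{E_{13}(t^i):i\in J\}$ is normal. These are $2^{\aleph_0}$ normal subgroups. A countable group $Q$ receives only countably many homomorphisms from a f.g. group, so each isomorphism type of quotient arises from countably many of these subgroups, and $2^{\aleph_0}$ types remain.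

So cardinality does not separate the candidates from the quotients of $H$; Baire category in $X$ will. The set of $N\in X$ with $F/N\preceq_pG$ is a countable union of sets $B_\delta$, one for each finite "shape" $\delta$ of a witness, with no attempt to count the $N$ of a given shape. Each $B_\delta$ will be the intersection of an open and a closed set. If such a set is not nowhere dense, it contains a nonempty open set, hence a point of $\mathcal L$, and then $G\succeq_p$ a large group, so $G$ is large. This handles all non-large $G$ at once. It requires us to work where large points are dense, which is why $X$ is defined as it is. (In $Y$ the statement is false: the set of $N\in Y$ with $F/N\preceq_pG$ contains the dense open set $\mathrm{FI}$ for every $G$.) The price is that we must find non-large points in $X$, which is a limit of large ones; for this we must impose torsion relations without losing largeness.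

## 4. Largeness and subgroups, quotients, products

We use these textbook facts about a free group: it is torsion-free and residually finite, and the centralizer of a nontrivial element is cyclic. A f.i. subgroup of a f.g. group is f.g. By the rank formula a f.i. subgroup of a nonabelian free group is nonabelian free. The *finite residual* of $\Gamma$ is the intersection of all its f.i. subgroups; for an infinite simple group it is the whole group, for $\mathbb Z$ it is $0$.

**Lemma 1.** Let $\Gamma,\Delta$ be f.g. groups.

(a) $\Gamma\succeq_p\mathbb F$ if and only if $\Gamma$ is large. So $[\Gamma]\prec_p[\mathbb F]$ if and only if $\Gamma$ is not large.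

(b) If $\Gamma$ is large, then so is every f.i. subgroup of $\Gamma$, and so is $\Gamma/E$ for every finite normal $E\trianglelefteq\Gamma$. If a f.i. subgroup of $\Gamma$, or a quotient of $\Gamma$, is large, then $\Gamma$ is large.

(c) If $\Gamma\times\Delta$ is large, then $\Gamma$ or $\Delta$ is large.

(d) If $\Gamma$ is large and $R$ is its finite residual, then $\Gamma/R$ is large.

**Proof of (a).** Suppose $H_1\twoheadrightarrow H_2/N_2$ with $H_1\le\Gamma$ and $H_2\le\mathbb F$ of finite index. Then $H_2$ is nonabelian free and its finite subgroup $N_2$ is trivial, so $\Gamma$ is large. Conversely, let a f.i. subgroup $H$ of $\Gamma$ surject onto a nonabelian free group. As $H$ is f.g., this free group is $F_r$ with $2\le r<\infty$. Choose $j$ with $j(r-1)+1$ at least the rank of $\mathbb F$ and a subgroup of index $j$ in $F_r$. It surjects onto $\mathbb F$, and its preimage in $H$ has finite index in $\Gamma$. So $\Gamma\succeq_p\mathbb F$. The last sentence follows because $[\mathbb F]$ is the greatest class.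

**Proof of (b).** Let $H\le\Gamma$ have finite index and let $\varphi:H\twoheadrightarrow\Phi$ with $\Phi$ nonabelian free. If $\Gamma'\le\Gamma$ has finite index, then $\varphi(H\cap\Gamma')$ has finite index in $\Phi$, hence is nonabelian free, and $H\cap\Gamma'$ has finite index in $\Gamma'$. If $E\trianglelefteq\Gamma$ is finite, then $\varphi(H\cap E)$ is a finite subgroup of $\Phi$, hence trivial, so $\varphi$ factors through $H/(H\cap E)\cong HE/E$, which has finite index in $\Gamma/E$. For the converse statements: a f.i. subgroup of a f.i. subgroup has finite index; and if $P/N\le\Gamma/N$ has finite index and surjects onto a nonabelian free group, then so does $P$, which has finite index in $\Gamma$.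

**Proof of (c).** Let $P\le\Gamma\times\Delta$ have finite index and $\varphi:P\twoheadrightarrow\Phi$ with $\Phi$ nonabelian free. Put $\Gamma_0=\{g\in\Gamma:(g,1)\in P\}$ and $\Delta_0=\{d\in\Delta:(1,d)\in P\}$, of finite index in $\Gamma$ and $\Delta$. Then $\Gamma_0\times\Delta_0\le P$ has finite index, so $\Phi'=\varphi(\Gamma_0\times\Delta_0)$ has finite index in $\Phi$ and is nonabelian free. It equals $AB$ for the commuting subgroups $A=\varphi(\Gamma_0\times1)$ and $B=\varphi(1\times\Delta_0)$. If both were nontrivial, then $A$ would lie in the centralizer of a nontrivial element of $B$ and vice versa, so both would be cyclic, and $\Phi'=AB$ would be abelian. So one of them is trivial and the other equals $\Phi'$. Hence $\Gamma_0$ or $\Delta_0$ surjects onto $\Phi'$.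

**Proof of (d).** Let $H,\varphi,\Phi$ be as in (b). Then $R\le H$. For every f.i. normal $V\trianglelefteq\Phi$ the subgroup $\varphi^{-1}(V)$ has finite index in $\Gamma$, so it contains $R$, and $\varphi(R)\le V$. As $\Phi$ is residually finite, $\varphi(R)=1$. So $\varphi$ factors through $H/R$, which has finite index in $\Gamma/R$. $\square$

## 5. Killing a power of an element and staying large

We want: if $\Gamma$ is large and $g\in\Gamma$, then some $\Gamma/\langle\langle g^n\rangle\rangle_\Gamma$ is still large. The tool is a theorem of Baumslag and Pride (*Groups with two more generators than relators*, J. London Math. Soc. (2) 17 (1978)): a group with a finite presentation having at least two more generators than relators is large.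

Consider $\Gamma=F$. The presentation $\langle a,b\mid g^n\rangle$ has one more generator than relators: one too few. Pass to a f.i. normal subgroup $W$ of index $e$ containing $g^n$. It has rank $e+1$. The normal closure of $g^n$ in $F$ is the normal closure in $W$ of the $e$ conjugates of $g^n$ by coset representatives of $W$. That leaves $(e+1)-e=1$: still one too few, for every $e$. But the $e$ conjugates are redundant. Since $g$ commutes with $g^n$, representatives differing by a power of $g$ give the same conjugate. If $g$ has order $o$ modulo $W$, then $e/o$ relators suffice, and $(e+1)-e/o\ge2$ as soon as $o\ge2$. The example $g=a$, $n=e=o=2$ was worked out in Section 1: three generators, one relator.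

In a general large $\Gamma$ the free group sits above a normal subgroup $H$ of index $k$, and $g^n$ has up to $k$ different families of conjugates in $H$. So we need orders greater than $k$ instead of at least $2$. Residual finiteness of free groups provides them.

**Lemma 2** (a weak form of a theorem of Lackenby and of Olshanskii–Osin). Let $\Gamma$ be f.g. and large, $M\trianglelefteq\Gamma$ of finite index and $g\in\Gamma$. Then there is $n\ge1$ with $g^n\in M$ and $\Gamma/\langle\langle g^n\rangle\rangle_\Gamma$ large.

**Step 1: a normal subgroup inside $M$ mapping onto a free group.** Some f.i. subgroup $H_0$ of $\Gamma$ has a surjection $\varphi_0$ onto a nonabelian free group. Let $H$ be the normal core in $\Gamma$ of $H_0\cap M$ and $\varphi=\varphi_0|_H$, with image $\Phi$. Then $H\trianglelefteq\Gamma$, $H\le M$, $k:=[\Gamma:H]<\infty$, and $\Phi$ is free of finite rank $r\ge2$.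

**Step 2: choosing the exponent.** Let $\Gamma=\bigcup_{i=1}^kHt_i$. Put $h=g^k\in H$, $x_i=\varphi(t_iht_i^{-1})$ and $I=\{i:x_i\ne1\}$. The elements $x_i^j$ ($i\in I$, $1\le j\le k$) are finitely many and nontrivial, as $\Phi$ is torsion-free. As $\Phi$ is residually finite, there is $W\trianglelefteq\Phi$ of finite index $e$ containing none of them. So for $i\in I$ the order $o_i$ of $x_iW$ in $\Phi/W$ satisfies $o_i\ge k+1$. Put $n=ke$. Then $g^n=h^e\in H\le M$.

**Step 3: transferring the relation to $\Phi$.** Every $\gamma\in\Gamma$ is $\eta t_i$ with $\eta\in H$. So $\langle\langle g^n\rangle\rangle_\Gamma$ is the normal closure in $H$ of the elements $t_ih^et_i^{-1}$, $1\le i\le k$, and its image under $\varphi$ is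
$$Q=\langle\langle x_i^e:i\in I\rangle\rangle_\Phi .$$
Hence $\varphi$ induces a surjection of $H/\langle\langle g^n\rangle\rangle_\Gamma$ onto $\Psi=\Phi/Q$. Since $|\Phi/W|=e$, each $x_i^e$ lies in $W$. So $Q\le W$, and $W/Q$ has finite index in $\Psi$.

**Step 4: counting relators of $W/Q$.** For $i\in I$ the subgroup $W\langle x_i\rangle$ has index $e/o_i$ in $\Phi$. Let $D_i$ be a set of representatives of its left cosets. Since $dW\langle x_i\rangle=Wd\langle x_i\rangle$, every element of $\Phi$ has the form $w\,d\,x_i^j$ with $w\in W$, $d\in D_i$, $j\in\mathbb Z$. As $x_i^j$ commutes with $x_i^e$, conjugating $x_i^e$ by this element gives $w(dx_i^ed^{-1})w^{-1}$. So $Q$ is the normal closure in $W$ of the elements $dx_i^ed^{-1}$, $i\in I$, $d\in D_i$. Their number is at most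
$$\sum_{i\in I}\frac e{o_i}\le\frac{ke}{k+1}<e,$$
hence at most $e-1$. (If $I=\emptyset$ there are none.) On the other hand $W$ is free of rank $e(r-1)+1\ge e+1$.

**Step 5: conclusion.** So $W/Q$ has a finite presentation with at least two more generators than relators and is large by Baumslag–Pride. By Lemma 1(b) the group $\Psi$ is large since $W/Q$ is a f.i. subgroup; $H/\langle\langle g^n\rangle\rangle_\Gamma$ is large since $\Psi$ is a quotient; and $\Gamma/\langle\langle g^n\rangle\rangle_\Gamma$ is large since $H/\langle\langle g^n\rangle\rangle_\Gamma$ is a f.i. subgroup. $\square$

## 6. $Y$ and $X$ are Polish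

Recall that a space is *Polish* if it is separable and completely metrizable; that a $G_\delta$ subset (in particular a closed subset) of a Polish space is Polish; that a set is *nowhere dense* if its closure has empty interior, *meager* if it is a countable union of nowhere dense sets, and *comeager* if its complement is meager. By the Baire category theorem comeager sets in a Polish space are dense. So a comeager set in a nonempty Polish space is not contained in a meager set.

**Step 1: the sets $\{N\in Y:g\in N\}$ and $\{N\in Y:N\subseteq M\}$ are clopen**, for $g\in F$ and $M\in\mathrm{FI}$. They are $O(\{g\},F)$ and $O(\emptyset,M)$, hence open. Their complements are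
$$\{g\notin N\}=\bigcup_{M\in\mathrm{FI},\,M\not\ni g}O(\emptyset,M),\qquad \{N\not\subseteq M\}=\bigcup_{g\notin M}O(\{g\},F),$$
hence open. The first equality is where residual finiteness of $F/N$ is used.

**Step 2: an embedding into a Cantor space.** Let $\iota:Y\to2^F\times2^{\mathrm{FI}}$, $\iota(N)=(N,\{M\in\mathrm{FI}:N\subseteq M\})$. It is injective. The topology pulled back from the product is generated by the sets of Step 1 and their complements. The topology of $Y$ is generated by the sets of Step 1, and their complements are open as well. So the two agree, and $\iota$ is a homeomorphism onto its image.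

**Step 3: the image is $G_\delta$.** It is the set of pairs $(N,\mathcal M)$ such that

* $N$ is a normal subgroup of $F$ (a closed condition);
* for all $M\in\mathcal M$ and $g\in N$ we have $g\in M$ (closed);
* for each $M\in\mathrm{FI}$: $M\in\mathcal M$, or some $g\in N$ has $g\notin M$ (open for each $M$);
* for each $g\in F$: $g\in N$, or some $M\in\mathcal M$ has $g\notin M$ (open for each $g$).

The second and third conditions say that $\mathcal M=\{M:N\subseteq M\}$, and the fourth then says that $F/N$ is residually finite. Since $F$ and $\mathrm{FI}$ are countable, this is a $G_\delta$ set in a compact metrizable space. So $Y$ is Polish. Its closed subspace $X$ is Polish too, and nonempty since $1\in\mathcal L$.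

## 7. The generic point of $X$ is a torsion group

**Lemma 3.** The set $T=\{N\in X:F/N\text{ is torsion}\}$ is a dense $G_\delta$ in $X$. For $N\in T$ the group $F/N$ is not large. $X$ has no isolated points.

**Step 1: $T$ is an intersection of open sets.** We have $T=\bigcap_{g\in F}T_g$ with $T_g=\bigcup_{n\ge1}\{N\in X:g^n\in N\}$, which is open in $X$, and $F$ is countable.

**Step 2: each $T_g$ is dense.** Let $X\cap O(A,M)\ne\emptyset$. Since $\mathcal L$ is dense in $X$, it contains some $N\in\mathcal L$. Apply Lemma 2 to the large group $F/N$, its f.i. normal subgroup $M/N$ and the element $gN$. We get $n\ge1$ with $g^n\in M$ such that for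
$$N_1=N\langle\langle g^n\rangle\rangle_F\subseteq M$$
the group $F/N_1$ is large. It need not be residually finite, so we correct this. Let $N'/N_1$ be the finite residual of $F/N_1$. Then:

* $N'\subseteq M$, because $M/N_1$ has finite index in $F/N_1$;
* $F/N'$ is residually finite, because every f.i. subgroup of $F/N_1$ contains $N'/N_1$ and these subgroups intersect in $N'/N_1$;
* $F/N'$ is large, by Lemma 1(d);
* $A\subseteq N\subseteq N'$ and $g^n\in N'$.

So $N'\in\mathcal L\cap O(A,M)\cap T_g$, and $T_g$ meets $X\cap O(A,M)$. By the Baire category theorem $T$ is a dense $G_\delta$.

**Step 3: the remaining claims.** A f.i. subgroup of a torsion group is torsion and cannot surject onto a nonabelian free group. So $F/N$ is not large for $N\in T$, and $T\cap\mathcal L=\emptyset$. Every nonempty open subset of $X$ meets both $T$ and $\mathcal L$, so it has at least two points. $\square$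

## 8. A non-large group dominates only a meager set of points

**Proposition 4.** Let $G$ be f.g. and not large. Then $S_G=\{N\in X:F/N\preceq_pG\}$ is meager in $X$.

**Step 1: the countably many shapes of a witness.** For each of the countably many f.i. subgroups $H\le G$ fix a generating tuple $(h_1,\dots,h_k)$, with $k$ depending on $H$, and let $R_H\le F_k$ be the set of all words $\rho$ with $\rho(h_1,\dots,h_k)=1$. A *datum* is $\delta=(H,K,S,u)$ with $H\le G$ and $K\le F$ of finite index, $S\subset K$ finite and nonempty, and $u=(u_1,\dots,u_k)\in K^k$. There are countably many data. For $N\in X$ consider the conditions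

* (C1) $N\subseteq K$;
* (C2) $SN/N$ is a subgroup normalized by $K/N$;
* (C3) $K=\langle u_1,\dots,u_k,S\rangle N$;
* (C4) $\rho(u)\in SN$ for all $\rho\in R_H$.

Here $K/N$ is to be the f.i. subgroup below, $SN/N$ the finite normal subgroup, and $h_j\mapsto u_j$ the surjection.

**Step 2: if $N\in S_G$, then (C1)–(C4) hold for some $\delta$.** There are a f.i. $H\le G$, a f.i. subgroup $K/N\le F/N$, a finite normal $N_2\trianglelefteq K/N$ and a surjection $f:H\to(K/N)/N_2$. Choose a finite $S\subset K$ with image $N_2$ in $K/N$, and $u_j\in K$ representing $f(h_j)$. Then (C1) and (C2) are clear. Since $f$ is onto, the $u_j$ generate $K$ modulo $SN$, which gives (C3). For $\rho\in R_H$ the element $\rho(u)$ represents $f(\rho(h))=1$, which gives (C4).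

**Step 3: the set $U_\delta$ of $N\in X$ satisfying (C1)–(C3) is open.** Since $N$ is normal, (C1) says that $N$ lies in the normal core of $K$, an element of $\mathrm{FI}$; this is open. Let $Z$ be a finite symmetric generating set of $K$. Given (C1), condition (C2) is equivalent to: for all $s,s'\in S$ there is $s''\in S$ with $ss's''^{-1}\in N$, and for all $z\in Z$, $s\in S$ there is $s''\in S$ with $zsz^{-1}s''^{-1}\in N$. Indeed, a finite nonempty multiplicatively closed subset of a group is a subgroup, and it suffices to check normalization on $Z$. This is a finite combination of clopen conditions, so it is open. Given (C1), condition (C3) says that for each $z\in Z$ there is $v\in\langle u,S\rangle$ with $v^{-1}z\in N$: a finite intersection of unions of open sets.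

**Step 4: the set $C_\delta$ of $N\in X$ satisfying (C4) is closed.** For each $\rho$ the condition is the finite union over $s\in S$ of the clopen conditions $s^{-1}\rho(u)\in N$. $C_\delta$ is the intersection of these over all $\rho\in R_H$.

**Step 5: $U_\delta\cap C_\delta$ is nowhere dense.** Suppose its closure contains a nonempty open set $V$ of $X$. Then $V$ meets $U_\delta\cap C_\delta$, so $V'=V\cap U_\delta$ is open and nonempty. Also $V'\subseteq\overline{C_\delta}=C_\delta$, so $V'\subseteq U_\delta\cap C_\delta$. As $\mathcal L$ is dense in $X$, pick $N\in V'\cap\mathcal L$. By (C4), $h_j\mapsto u_j$ defines a homomorphism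
$$H\longrightarrow(K/N)/(SN/N),$$
which is onto by (C3). Since $F/N$ is large, Lemma 1(b) shows that its f.i. subgroup $K/N$ is large, and so is the quotient of $K/N$ by the finite normal subgroup $SN/N$. So $H$ has a large quotient and is large, and then $G$ is large, again by Lemma 1(b). This is a contradiction.

**Step 6: conclusion.** By Step 2, $S_G\subseteq\bigcup_\delta(U_\delta\cap C_\delta)$, a countable union of nowhere dense sets. $\square$

**Remark (dichotomy).** For a f.g. group $G$ the set $\{N\in X:F/N\preceq_pG\}$ is all of $X$ if $G$ is large and is meager in $X$ otherwise. The first case holds because $F/N\preceq_p\mathbb F\preceq_pG$.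

## 9. Proof of Theorem 1

Let $G$ be f.g. and not large. In the nonempty Polish space $X$ the set $T$ is comeager (Lemma 3) and $S_G$ is meager (Proposition 4), so there is $N\in T\setminus S_G$. Put $L=F/N$. It is $2$-generated, residually finite since $N\in Y$, torsion and not large since $N\in T$, and $L\not\preceq_pG$ since $N\notin S_G$.

By (3), $[G]\prec_p[G\times L]$ strictly. By Lemma 1(c), $G\times L$ is not large, so $[G\times L]\prec_p[\mathbb F]$ strictly by Lemma 1(a).

Finally, let $[G]\prec_p[\mathbb F]$ be any class strictly below the top. Then $G$ is not large by Lemma 1(a), so the above applies, and $[G]$ is not an immediate predecessor of $[\mathbb F]$. Hence $[\mathbb F]$ has no immediate predecessor. $\blacksquare$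

## 10. Continuum many independent torsion groups: proof of Theorem 2

Instead of one generic point we now take a Cantor set of mutually generic points. We use two theorems from Kechris, *Classical Descriptive Set Theory*.

* Kuratowski–Ulam (8.41), in the form we need: for Polish $P,Q$ and Borel $B\subseteq P\times Q$, if the section $\{p:(p,q)\in B\}$ is meager in $P$ for comeagerly many $q\in Q$, then $B$ is meager.
* Mycielski (19.1): if $P$ is a nonempty Polish space without isolated points and $B_i\subseteq P^{k_i}$ are countably many comeager sets, there is a Cantor set $C\subseteq P$ such that every tuple of $k_i$ distinct points of $C$ lies in $B_i$, for all $i$.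

For $G\in\mathcal G$ and $m\ge1$ let
$$R_{G,m}=\{(N_0,\dots,N_m)\in X^{m+1}:F/N_0\preceq_pG\times F/N_1\times\cdots\times F/N_m\}.$$

**Step 1: $R_{G,m}$ is $F_\sigma$.** This is needed to apply Kuratowski–Ulam. The larger group now varies with the point, so we describe its f.i. subgroups in the fixed f.g. group $D=G\times F^m$. Let $\epsilon_i:F\to D$ be the inclusion of the $i$-th copy of $F$, $1\le i\le m$. The kernel of $D\to G\times\prod F/N_i$ is generated by the $\epsilon_i(N_i)$, so every f.i. subgroup of $G\times\prod F/N_i$ is the image of a unique f.i. $\hat H\le D$ containing all $\epsilon_i(N_i)$.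

For each f.i. $\hat H\le D$ fix a finite generating tuple and its set $R_{\hat H}$ of relations. For each $i$ and each $x\in F$ with $\epsilon_i(x)\in\hat H$ fix a word $\rho_{i,x}$ in these generators representing $\epsilon_i(x)$. A datum is now $(\hat H,K,S,u)$, with $K$, $S$ as before and $u$ a tuple in $K$ of the length of the generating tuple of $\hat H$. There are countably many data. For a fixed datum consider the tuples $(N_0,\dots,N_m)\in X^{m+1}$ satisfying:

* (D1) conditions (C1)–(C3) hold for $N_0$; this is open by Step 3 of Proposition 4;
* (D2) $\epsilon_i(N_i)\subseteq\hat H$ for $1\le i\le m$, that is, $N_i$ lies in the normal core of the f.i. subgroup $\epsilon_i^{-1}(\hat H)$ of $F$; this is open;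
* (D3) $\rho(u)\in SN_0$ for all $\rho\in R_{\hat H}$; this is closed;
* (D4) for all $i$ and all $x$ with $\epsilon_i(x)\in\hat H$: $x\notin N_i$ or $\rho_{i,x}(u)\in SN_0$; this is an intersection of clopen conditions, hence closed.

Given (D1) and (D2), conditions (D3) and (D4) say exactly that sending the generators of $\hat H$ to $u$ defines a homomorphism $\hat H\to(K/N_0)/(SN_0/N_0)$ that kills all $\epsilon_i(N_i)$. It is onto by (C3). It factors through the image of $\hat H$ in $G\times\prod F/N_i$, so the tuple lies in $R_{G,m}$. Conversely, a witness for $F/N_0\preceq_pG\times\prod F/N_i$ yields a datum as in Step 2 of Proposition 4, with $\hat H$ the preimage in $D$ of the f.i. subgroup used. So $R_{G,m}$ is a countable union of intersections of an open and a closed set. In a metrizable space open sets are $F_\sigma$, so $R_{G,m}$ is $F_\sigma$.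

**Step 2: $R_{G,m}$ is meager in $X^{m+1}$.** Let $(N_1,\dots,N_m)\in T^m$. Then $G\times\prod F/N_i$ is f.g. and, by Lemma 3 and repeated use of Lemma 1(c), not large. So the section $\{N_0:(N_0,\dots,N_m)\in R_{G,m}\}$ is meager in $X$ by Proposition 4. If $T=\bigcap_nV_n$ with $V_n$ open and dense in $X$, then $T^m=\bigcap_nV_n^m$ with $V_n^m$ open and dense in $X^m$, so $T^m$ is comeager in $X^m$. Kuratowski–Ulam now shows that $R_{G,m}$ is meager.

**Step 3: the Cantor set.** If $\mathcal G=\emptyset$, first enlarge it to $\{1\}$. By Lemma 3, $X$ has no isolated points. Apply Mycielski's theorem to the countably many comeager sets $T\subseteq X$ and $X^{m+1}\setminus R_{G,m}$ ($G\in\mathcal G$, $m\ge1$). It gives a Cantor set $C\subseteq T$ with $(N_0,\dots,N_m)\notin R_{G,m}$ for all distinct $N_0,\dots,N_m\in C$, all $G\in\mathcal G$ and all $m\ge1$. Let $\mathcal C$ be the family $(F/N)_{N\in C}$.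

**Step 4: (2) and the size of $\mathcal C$.** For distinct $N,N'\in C$ the case $m=1$ gives $F/N\not\preceq_pG\times F/N'$. Since $F/N'\preceq_pG\times F/N'$, also $F/N\not\preceq_pF/N'$. So the groups $F/N$, $N\in C$, are pairwise non-isomorphic, and $|\mathcal C|=|C|=2^{\aleph_0}$. For $m\ge1$ statement (2) is the property of $C$. For $m=0$: choose $L_1\in\mathcal C$ different from $L_0$; if $L_0\preceq_pG$, then $L_0\preceq_pG\preceq_pG\times L_1$, contradicting the case $m=1$.

**Step 5: the order embedding and the antichains.** For finite $E\subset\mathcal C$ write $G_E=G\times\prod_{L\in E}L$. It is not large, by Lemma 1(c), and $[G]\preceq_p[G_E]$. If $E\subseteq E'$, projection gives $G_E\preceq_pG_{E'}$. If $E\not\subseteq E'$, take $L_0\in E\setminus E'$. Then $G_E\preceq_pG_{E'}$ would give $L_0\preceq_pG_E\preceq_pG_{E'}$, contradicting (2) with $L_1,\dots,L_m$ the members of $E'$. So $E\mapsto[G_E]$ is an order embedding with $\emptyset\mapsto[G]$. The singletons $E=\{L\}$ are pairwise incomparable and strictly above $\emptyset$, so the classes $[G\times L]$, $L\in\mathcal C$, form an antichain of size $2^{\aleph_0}$ strictly between $[G]$ and $[\mathbb F]$.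

**Step 6: the poset of non-large classes.** It is directed: if $G_1,G_2$ are not large, then $G_1\times G_2$ is not large by Lemma 1(c) and lies above both. It has no maximal element by Theorem 1. It has no countable cofinal subset: given countably many f.g. non-large groups $G_i$, form $\mathcal C$ for $\mathcal G=\{G_i\}$; a member of $\mathcal C$ is not large and, by (2) with $m=0$, lies below none of the $G_i$.

**Step 7: upper bounds.** The class $[\mathbb F]$ is an upper bound of everything. Let $[B]$ be an upper bound of the classes of all $2$-generated residually finite torsion groups. If $B$ were not large, Theorem 1 with $G=B$ would give such a group $L\not\preceq_pB$. So $B$ is large, and $[B]=[\mathbb F]$ by Lemma 1(a). $\blacksquare$
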